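# Parity of branching levels and the minimal primes of $C(\mathbf N^*)$

## 1. Finite sets of integers, sorted by the level at which they branch

Write $\omega=\{0,1,2,\dots\}$. For $k\ge 1$ let $C_k=[\omega]^k$ be the set of $k$-element subsets of $\omega$, and let
$$\Omega=\bigcup_{k\ge 1}C_k .$$
This is a countably infinite set, and it is the disjoint union of the $C_k$. We write $t\in C_k$ in increasing order as $t(0)<t(1)<\dots<t(k-1)$ and put $t\restriction i=\{t(0),\dots,t(i-1)\}$. So $C_k$ is the set of leaves of a tree of height $k$: a leaf $t$ is reached by choosing $t(0)$ at level $0$, then $t(1)$ at level $1$, and so on. For $s\in[\omega]^i$ with $i\le k$ let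
$$[s]_k=\{t\in C_k: t\restriction i=s\},$$
the set of leaves above the node $s$.

Say that an infinite set $e\subseteq C_k$ *fans out at level $i$* if there is $s\in[\omega]^i$ with $e\subseteq[s]_k$ and the numbers $t(i)$, $t\in e$, are pairwise different. For $k=2$ the column $\{\{0,j\}:j\ge 1\}$ fans out at level $1$, and the diagonal $\{\{j,j+1\}:j\ge0\}$ fans out at level $0$. Every infinite $b\subseteq C_k$ contains an infinite set that fans out at some level. To see this, take the largest $i$ such that $b\cap[s]_k$ is infinite for some $s\in[\omega]^i$. Then $i<k$, each $b\cap[s\cup\{j\}]_k$ with $j>\max s$ is finite, so infinitely many of them are nonempty, and we choose one point in each. The whole construction rests on the *parity* of this level.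

We now move the picture to the Stone–Čech remainder. Let $X=\Omega^*=\beta\Omega\setminus\Omega$, which is a copy of $\mathbf N^*=\beta\mathbf N\setminus\mathbf N$. Its points are the free ultrafilters on $\Omega$. For $a\subseteq\Omega$ let $a^*=\operatorname{cl}_{\beta\Omega}a\setminus\Omega$, the set of free ultrafilters that contain $a$. Recall that the sets $a^*$ are exactly the clopen subsets of $X$, that they form a base, that $a^*=\emptyset$ iff $a$ is finite, and that $a^*\cap b^*=(a\cap b)^*$. A *cozero set* of a space is a set $\operatorname{coz}f=\{x:f(x)\ne0\}$ with $f$ continuous and real-valued. The cozero sets of $X$ are exactly the countable unions of sets $a^*$: a cozero set is open and is a countable union of compact sets $\{|f|\ge 1/n\}$, each of which is covered by finitely many sets $a^*$ inside the cozero set; conversely $\sum_n2^{-n}\chi_{a_n^*}$ has cozero set $\bigcup_na_n^*$.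

For $k\ge1$ and $0\le i\le k$ put
$$S_{k,i}=\bigcup_{s\in[\omega]^i}[s]_k^*,\qquad D_{k,i}=\operatorname{cl}S_{k,i}\setminus\operatorname{cl}S_{k,i+1}\quad(i<k),$$
where $\operatorname{cl}$ is closure in $X$. The $S_{k,i}$ are cozero sets, because $[\omega]^i$ is countable, and
$$C_k^*=S_{k,0}\supseteq S_{k,1}\supseteq\dots\supseteq S_{k,k}=\emptyset ;$$
the last equality holds because $[s]_k=\{s\}$ when $|s|=k$. If $i<i'$ then $D_{k,i'}\subseteq \operatorname{cl}S_{k,i'}\subseteq\operatorname{cl}S_{k,i+1}$, so $D_{k,i}\cap D_{k,i'}=\emptyset$. Hence $D_{k,0},\dots,D_{k,k-1}$ partition the clopen set $C_k^*$. If $e\subseteq C_k$ fans out at level $i$, then $e^*\subseteq D_{k,i}$: we have $e^*\subseteq[s]_k^*\subseteq S_{k,i}$, while $e$ has at most one point in each $[v]_k$ with $|v|=i+1$, so the open set $e^*$ misses $S_{k,i+1}$ and therefore misses $\operatorname{cl}S_{k,i+1}$. Finally, for $\varepsilon\in\{0,1\}$ let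
$$V^\varepsilon=\bigcup_{k\ge1}\ \bigcup_{i<k,\ i\equiv\varepsilon\,(2)}D_{k,i}.$$
The sets $C_k^*$ are pairwise disjoint, so $V^0\cap V^1=\emptyset$.

**Example.** Let $k=2$ and think of $C_2$ as columns $[\{a\}]_2=\{\{a,j\}:j>a\}$. Then $S_{2,1}$ is the union of the sets $[\{a\}]_2^*$, and $D_{2,1}=\operatorname{cl}S_{2,1}$, $D_{2,0}=C_2^*\setminus\operatorname{cl}S_{2,1}$. The set $\operatorname{cl}S_{2,1}$ is not open in $X$. Otherwise it would be $c^*$ for some $c\subseteq C_2$, and $c$ would contain all but finitely many points of each column. Choose one point of $c$ in each column, forming a set $e$. Then $\emptyset\ne e^*\subseteq c^*=\operatorname{cl}S_{2,1}$, although $e$ fans out at level $0$, so that $e^*\subseteq D_{2,0}$: a contradiction.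

**What $V^0$ and $V^1$ are for.** For a commutative ring $R$, let $S(R)$ be the set of prime ideals of $R$ with the hull-kernel (Zariski) topology, whose base consists of the sets $h^c(a)=\{P\in S(R):a\notin P\}$, $a\in R$. Let $m(R)$ be the subspace of minimal prime ideals. For instance $m(\mathbf Z)$ is the single point $\{0\}$, and $m(\mathbf R^n)$ is discrete with $n$ points. For a Tychonoff space $X$, $C(X)$ is the ring of continuous real-valued functions on $X$.

**Definition.** A Tychonoff space is an *$F$-space* if every cozero set in it is $C^*$-embedded, that is, every bounded continuous real-valued function on the cozero set extends continuously to the whole space. A Tychonoff space is an *$F'$-space* if disjoint cozero sets in it have disjoint closures.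

Every $F$-space is an $F'$-space: if $V,W$ are disjoint cozero sets then $V\cup W$ is a cozero set, the function equal to $0$ on $V$ and $1$ on $W$ is continuous on it, and its extension is $0$ on the closure of $V$ and $1$ on the closure of $W$. The line $\mathbf R$ is not an $F'$-space, as $(-\infty,0)$ and $(0,\infty)$ show. The space $\mathbf N^*$ is an $F$-space. (Section 2 checks directly the part of this that we use.)

Is $m(C(\mathbf N^*))$ again an $F$-space? The paper "The Space Of Minimal Prime Ideals Of $C(X)$ Need Not Be Basically Disconnected" is the source of this question. It is known that under Martin's Axiom the answer is no, and that in ZFC there is a compact space $X$, a quotient of a zero set of $\mathbf N^*$, such that $m(C(X))$ is not an $F$-space. The task is to decide the question for $\mathbf N^*$ in ZFC alone.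

**Theorem A (ZFC).** $m(C(\mathbf N^*))$ is not an $F'$-space, hence not an $F$-space. It contains two disjoint cozero sets whose closures have at least $2^{2^{\aleph_0}}$ common points.

**Theorem B (ZFC).** The same holds for $m(C(\beta Y\setminus Y))$ for every non-compact, locally compact, $\sigma$-compact Hausdorff space $Y$ (e.g. $Y=\mathbf N,\ [0,\infty),\ \mathbf R^n$), and for $m(C(\beta D\setminus D))$ for every infinite discrete $D$.

In particular it is not consistent with ZFC that $m(C(\mathbf N^*))$ is an $F$-space, unless ZFC itself is inconsistent. The two disjoint cozero sets in Theorem A are $V^0$ and $V^1$. For this to make sense we must see $m(C(X))$ as a second topology on the set $X$.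

## 2. The minimal primes of $C(X)$ as a second topology on $X$

Throughout this section $X$ is a compact $F$-space. The only consequence of the $F$-property that we use is that disjoint cozero sets have disjoint closures. For $X=\Omega^*$ this is easy to see. Let $V=\bigcup_na_n^*$ and $W=\bigcup_nb_n^*$ be disjoint, so that every $a_n\cap b_m$ is finite, and let $c=\bigcup_n\bigl(a_n\setminus\bigcup_{m\le n}b_m\bigr)$. Then $a_n\setminus c\subseteq\bigcup_{m\le n}(a_n\cap b_m)$ is finite, and $c\cap b_m\subseteq\bigcup_{n<m}(a_n\cap b_m)$ is finite. So $V\subseteq c^*$ and $W\cap c^*=\emptyset$ with $c^*$ clopen.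

**Lemma 1.** If $G,U$ are cozero sets of $X$ and $p\in\operatorname{cl}G\cap\operatorname{cl}U$, then $p\in\operatorname{cl}(G\cap U)$.

*Proof.* Otherwise $p$ has a cozero neighborhood $K$ with $K\cap G\cap U=\emptyset$. Then $K\cap G$ and $K\cap U$ are disjoint cozero sets. Since $K$ is an open neighborhood of $p$, the point $p$ lies in the closure of both, which is impossible in an $F$-space. $\square$

For $p\in X$ let $M_p=\{f\in C(X):f(p)=0\}$ and $O_p=\{f\in C(X):p\in\operatorname{int}Z(f)\}$, where $Z(f)$ is the zero set of $f$. Note that
$$f\notin O_p\iff p\in\operatorname{cl}\operatorname{coz}f.\qquad(1)$$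

**Lemma 2.** The minimal prime ideals of $C(X)$ are exactly the ideals $O_p$, $p\in X$, and they are distinct for distinct $p$. Under $p\mapsto O_p$, the space $m(C(X))$ becomes the set $X$ with the topology $\tau$ that has the base
$$\{\operatorname{cl}G: G\text{ a cozero set of }X\}.$$

*Proof.* These facts are in Gillman–Jerison, *Rings of Continuous Functions*, 7.15 and 14.25; here is the short argument.

First, every prime $P$ satisfies $O_p\subseteq P\subseteq M_p$ for a unique $p$. As $X$ is compact, the maximal ideals are the $M_p$, so $P\subseteq M_p$ for some $p$. If $f\in O_p$, choose $g$ with $g(p)=1$ and $g=0$ off $\operatorname{int}Z(f)$. Then $fg=0\in P$ and $g\notin M_p\supseteq P$, so $f\in P$. If also $P\subseteq M_q$ with $q\ne p$, then $O_p+O_q\subseteq P$. But there is $f$ that vanishes near $p$ and equals $1$ near $q$, so $1=f+(1-f)\in O_p+O_q$, a contradiction.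

Second, each $O_p$ is prime. It is a proper ideal. If $f,g\notin O_p$, then by (1) $p\in\operatorname{cl}\operatorname{coz}f\cap\operatorname{cl}\operatorname{coz}g$, so by Lemma 1 $p\in\operatorname{cl}(\operatorname{coz}f\cap\operatorname{coz}g)=\operatorname{cl}\operatorname{coz}(fg)$, and $fg\notin O_p$.

Third, since every prime contains some $O_p$, every minimal prime is some $O_p$. Conversely let $P\subseteq O_p$ be prime. Then $P\subseteq M_p$, so by uniqueness $p$ is the point attached to $P$, and $O_p\subseteq P$. Thus $O_p$ is minimal. Uniqueness also gives $O_p\ne O_q$ for $p\ne q$. By (1), the basic open set $h^c(f)\cap m(C(X))$ corresponds to $\operatorname{cl}\operatorname{coz}f$. $\square$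

From now on $\operatorname{cl}$ is closure in $X$ and $\operatorname{cl}_\tau$ is closure in $\tau$. We need three remarks about $\tau$.

1. $\tau$ refines the topology of $X$: each point of an open set $O$ has a cozero neighborhood $G$ with $\operatorname{cl}G\subseteq O$.
2. Each $\operatorname{cl}G$ with $G$ cozero is $\tau$-clopen, since its complement is open in $X$ and so $\tau$-open. Hence $(X,\tau)$ is Hausdorff and zero-dimensional, in particular Tychonoff.
3. A countable union of $\tau$-clopen sets $B_n$ is a $\tau$-cozero set, namely $\operatorname{coz}\sum_n2^{-n}\chi_{B_n}$.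

By remark 2 each $D_{k,i}$ of Section 1 is $\tau$-clopen, and by remark 3 $V^0$ and $V^1$ are disjoint cozero sets of $(X,\tau)=m(C(\Omega^*))$. What remains is to find points in $\operatorname{cl}_\tau V^0\cap\operatorname{cl}_\tau V^1$.

## 3. Why the trees must have unbounded height

One may ask whether simpler sets would do. There are two natural attempts, and both fail for a clear reason.

*Unions of basic sets.* Try $V=\bigcup_n\operatorname{cl}G_n$ and $W=\bigcup_n\operatorname{cl}H_n$ with $G_n,H_n$ cozero in $X$ and $V\cap W=\emptyset$. Then $G=\bigcup_nG_n$ and $H=\bigcup_nH_n$ are disjoint cozero sets of $X$, so $\operatorname{cl}G\cap\operatorname{cl}H=\emptyset$. These sets are $\tau$-closed, and they contain $V$ and $W$. So $V,W$ have disjoint $\tau$-closures. One must use differences $\operatorname{cl}G\setminus\operatorname{cl}H$, as in $D_{k,i}$.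

*Boundedly many levels.* A single $C_k^*$ is useless, because $V^0\cap C_k^*$ and $V^1\cap C_k^*$ are finite unions of $\tau$-clopen sets, and so they are $\tau$-closed. So use all $k$, but only the levels $i<d$ for a fixed $d$:
$$W^\varepsilon=\bigcup_{k\ge1}\ \bigcup_{i<\min(k,d),\ i\equiv\varepsilon}D_{k,i}.$$
This fails too. Put $S_{k,i}=\emptyset$ for $i>k$ and $S_i=\bigcup_kS_{k,i}$, a cozero set of $X$; then $S_0\supseteq S_1\supseteq\cdots$. Since $C_k^*$ is clopen and $C_k^*\cap S_i=S_{k,i}$, we get $C_k^*\cap\operatorname{cl}S_i=\operatorname{cl}S_{k,i}$. So $D_{k,i}\subseteq D_i:=\operatorname{cl}S_i\setminus\operatorname{cl}S_{i+1}$. The sets $D_i$ are pairwise disjoint and $\tau$-clopen, and $W^\varepsilon\subseteq\bigcup_{i<d,\,i\equiv\varepsilon}D_i$. These two *finite* unions are disjoint and $\tau$-closed, so $\operatorname{cl}_\tau W^0\cap\operatorname{cl}_\tau W^1=\emptyset$.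

The argument stops exactly when $d$ is infinite, because an infinite union of the $D_i$ need not be $\tau$-closed. This is why $\Omega$ contains trees of every finite height.

## 4. What it takes for an ultrafilter to lie in $\operatorname{cl}_\tau V^\varepsilon$

This section translates membership in $\operatorname{cl}_\tau V^\varepsilon$ into a condition on subsets of $\Omega$.

**Definition.** Let $\varepsilon\in\{0,1\}$. A set $b\subseteq C_k$ is *$\varepsilon$-bounded* if there is $F:[\omega]^{<\omega}\to\omega$ such that
$$t(i)\le F(t\restriction i)\quad\text{for all }t\in b\text{ and all }i<k\text{ with }i\equiv\varepsilon\pmod 2.\qquad(2)$$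

**Example.** For $k=2$, a set $b$ is $0$-bounded iff $t(0)\le F(\emptyset)$ on $b$ for some $F$, that is, iff $b$ lies in finitely many columns. It is $1$-bounded iff $t(1)\le F(\{t(0)\})$, that is, iff $b$ lies under the graph of a function. In the first case $b^*\subseteq S_{2,1}$, so $b^*\cap D_{2,0}=\emptyset$. In the second case $b$ meets each column in a finite set, so $b^*$ misses $S_{2,1}$, hence $\operatorname{cl}S_{2,1}=D_{2,1}$.

We need the opposite implication, for all $k$.

**Lemma 3.** If $b\subseteq C_k$ and $b^*\cap V^\varepsilon=\emptyset$, then $b$ is $\varepsilon$-bounded.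

*Proof.* Let $i<k$, $i\equiv\varepsilon$ and $s\in[\omega]^i$. Suppose $b$ meets $[s\cup\{j\}]_k$ for infinitely many $j>\max s$ (for infinitely many $j$ if $s=\emptyset$). Choosing one point of $b$ in each, we get an infinite $e\subseteq b$ that fans out at level $i$. By Section 1, $\emptyset\ne e^*\subseteq b^*\cap D_{k,i}\subseteq b^*\cap V^\varepsilon$, a contradiction. So $\{t(i):t\in b,\ t\restriction i=s\}$ is finite. Let $F(s)$ be its maximum, or $0$ if it is empty, and let $F(s)=0$ for all other $s$. Then (2) holds. $\square$

**Lemma 4.** Let $\mathbf p$ be a free ultrafilter on $\Omega$ such that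

1. if $E\subseteq\Omega$ and $E\cap C_k$ is finite for all $k$, then $E\notin\mathbf p$;
2. whenever $b_{k,n}\subseteq C_k$ ($k,n\ge1$) are $\varepsilon$-bounded sets, there is $A\in\mathbf p$ with $A\cap b_{k,n}$ finite for all $k,n$.

Then $\mathbf p\in\operatorname{cl}_\tau V^\varepsilon$.

*Proof.* Let $U=\bigcup_kC_k^*$, a cozero set. We have $\mathbf p\in\operatorname{cl}U$. Otherwise some $a\in\mathbf p$ has $a^*\cap U=\emptyset$, so $a\cap C_k$ is finite for all $k$, against condition 1.

Suppose $\mathbf p\notin\operatorname{cl}_\tau V^\varepsilon$. By the choice of base for $\tau$ there is a cozero set $G_0$ of $X$ with $\mathbf p\in\operatorname{cl}G_0$ and $\operatorname{cl}G_0\cap V^\varepsilon=\emptyset$. By Lemma 1, $\mathbf p\in\operatorname{cl}(G_0\cap U)$. Each $G_0\cap C_k^*$ is a cozero set, so $G_0\cap C_k^*=\bigcup_{n\ge1}b_{k,n}^*$ for some $b_{k,n}$. Replacing $b_{k,n}$ by $b_{k,n}\cap C_k$ does not change $b_{k,n}^*$, since $b_{k,n}^*\subseteq C_k^*$; so let $b_{k,n}\subseteq C_k$. As $b_{k,n}^*\subseteq G_0$ misses $V^\varepsilon$, Lemma 3 says that $b_{k,n}$ is $\varepsilon$-bounded.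 Take $A$ from condition 2. Then $A^*\cap b_{k,n}^*=\emptyset$ for all $k,n$, so $A^*\cap(G_0\cap U)=\emptyset$. But $A^*$ is a neighborhood of $\mathbf p$, which contradicts $\mathbf p\in\operatorname{cl}(G_0\cap U)$. $\square$

So we want one ultrafilter that satisfies condition 1, and condition 2 for both values of $\varepsilon$. The plan is to write down a specific family of sets $A$, one for each function $f$ and each $\varepsilon$, that serves condition 2, and to prove that the family has the finite intersection property.

## 5. Sets of $t$ with a large gap near the top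

Let $M$ be the set of nondecreasing $f:\omega\to\omega$. Countably many functions $F_{k,n}$ can be dominated, up to small exceptions, by one $f\in M$. So a point $t$ with a gap that is large compared with $f$, at a level $i\equiv\varepsilon$, ought to lie outside an $\varepsilon$-bounded set. The first set to try is
$$\{t\in\Omega:\ \exists i,\ 1\le i<|t|,\ i\equiv\varepsilon\ (\mathrm{mod}\ 2),\ t(i)>f(t(i-1))\}.$$
It does not work. Let $\varepsilon=1$, $k=3$ and $b=\{\{0,f(0)+1,j\}:j>f(0)+1\}$. The only odd level $i<3$ is $i=1$, so $b$ is $1$-bounded via $F(\{0\})=f(0)+1$ and $F=0$ elsewhere. Moreover $F(s)\le f(\max s)$ as soon as $\max s\ge1$. Yet all of the infinite set $b$ lies in the set just displayed. The trouble is that the large gap may sit at the bottom of $t$, where $f$ does not dominate $F$, while levels of the other parity let $t$ vary freely above it. The cure is to demand that the gap occur near $\max t$, on a scale made from $f$.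

For $f\in M$ put $z^f_0=0$ and $z^f_{j+1}=\max(f(z^f_j),z^f_j)+1$. Then $(z^f_j)_j$ is strictly increasing, $z_j^f\ge j$ and $f(z^f_j)<z^f_{j+1}$. Intervals are $(x,y]=\{m\in\omega:x<m\le y\}$.

**Definition.** For $t\in C_k$ let $\mathcal I(f,t)$ be the set of the last $k$ intervals $(z^f_j,z^f_{j+1}]$ among those with $z^f_{j+1}\le\max t-k$ (all of them if there are fewer than $k$). For $\varepsilon\in\{0,1\}$ let
$$A^\varepsilon_f=\{t\in\Omega:\ \exists i,\ 1\le i<|t|,\ i\equiv\varepsilon\ (\mathrm{mod}\ 2),\ \exists I\in\mathcal I(f,t)\ \ I\subseteq(t(i-1),t(i)]\}.$$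

Offering $k$ intervals, and not only the last one, will let many conditions be met at once when $k$ is large. The margin $k$ below $\max t$ leaves room to pad $t$ to size $k$.

**Example.** Let $f(x)=2x$. Then $z_0,z_1,z_2,\dots$ is $0,1,3,7,15,31,63,\dots$. Take $t=\{2,8,20,40\}$, so $k=4$ and $\max t-k=36$. The last four intervals with right endpoint at most $36$ are $(1,3],(3,7],(7,15],(15,31]$. The gap $(2,8]$ at level $1$ contains $(3,7]$; the gap $(8,20]$ at level $2$ contains none of the four; nor does $(20,40]$ at level $3$. So $t\in A^1_f\setminus A^0_f$.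

**Lemma 5.** Let $b\subseteq C_k$ and let $F:[\omega]^{<\omega}\to\omega$ satisfy (2). Let $f\in M$ and $c\in\omega$ be such that $F(s)\le f(\max s)$ whenever $s\ne\emptyset$, $|s|<k$, $\max s\ge c$. Then $A^\varepsilon_f\cap b$ is finite.

*Proof.* Let $z=z^f$ and let $t\in A^\varepsilon_f\cap b$, witnessed by $i$ and $(z_j,z_{j+1}]\in\mathcal I(f,t)$. The inclusion $(z_j,z_{j+1}]\subseteq(t(i-1),t(i)]$ gives $t(i-1)\le z_j$ and
$$t(i)\ge z_{j+1}>f(z_j)\ge f(t(i-1)).$$
If $t(i-1)\ge c$, then, as $s=t\restriction i$ is nonempty of size $i<k$ with maximum $t(i-1)$, we would have $t(i)\le F(t\restriction i)\le f(t(i-1))$, a contradiction. So $t\restriction i\subseteq\{0,\dots,c-1\}$.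

Let $d$ be the maximum of $F$ on subsets of $\{0,\dots,c-1\}$. Then $j+1\le z_{j+1}\le t(i)\le F(t\restriction i)\le d$. So the interval $(z_j,z_{j+1}]$ has a small index, and we use that it is also among the last $k$. Let $J$ be maximal with $z_J\le\max t-k$; it exists and $J\ge j+1$, because $z_{j+1}\le\max t-k$. The last $k$ intervals have right endpoints $z_r$ with $J-k+1\le r\le J$, so $j+1\ge J-k+1$, that is, $J\le j+k<d+k$. By maximality of $J$,
$$\max t-k<z_{J+1}\le z_{d+k}.$$
The bound $\max t<z_{d+k}+k$ does not depend on $t$, so there are only finitely many such $t$. $\square$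

**Corollary.** If $b_{k,n}\subseteq C_k$ ($k,n\ge1$) are $\varepsilon$-bounded, there is $f\in M$ such that $A^\varepsilon_f\cap b_{k,n}$ is finite for all $k,n$.

*Proof.* Let $F_{k,n}$ witness that $b_{k,n}$ is $\varepsilon$-bounded. For each $m$ only finitely many $s\ne\emptyset$ have $\max s\le m$, so we may put
$$f(m)=\max\bigl(\{0\}\cup\{F_{k,n}(s):\ s\ne\emptyset,\ \max s\le m,\ k,n\le m\}\bigr).\qquad(3)$$
The set in (3) grows with $m$, so $f\in M$. Moreover $F_{k,n}(s)\le f(\max s)$ whenever $s\ne\emptyset$ and $\max s\ge\max(k,n)$. Apply Lemma 5 with $c=\max(k,n)$. $\square$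

## 6. Meeting finitely many gap conditions at once

A point $t\in C_k$ lies in $A^{\varepsilon_1}_{f_1}\cap\dots\cap A^{\varepsilon_m}_{f_m}$ if for each $l$ some gap of $t$ at a level of parity $\varepsilon_l$ contains an interval from $\mathcal I(f_l,t)$. The functions $f_l$ may grow at very different speeds, so we first choose disjoint intervals, and then place the points of $t$ between them with the right parities.

**Lemma 6.** Suppose each of $m$ families consists of at least $m$ pairwise disjoint nonempty intervals $(x,y]$. Then one interval can be chosen from each family so that the chosen intervals are pairwise disjoint.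

*Proof.* Induct on $m$; the case $m=1$ is clear. Among all intervals in all families choose $(x,y]$ with the least right endpoint. If an interval $(x',y']$ of another family meets it, then $y'\ge y$ by minimality and $x'<y$, so $y\in(x',y']$. As the intervals in one family are disjoint, each other family has at most one interval that meets $(x,y]$. Discard it. The other $m-1$ families still have at least $m-1$ intervals each, all disjoint from $(x,y]$; apply the induction hypothesis to them. $\square$

**Lemma 7.** Let $m\ge1$, $f_1,\dots,f_m\in M$, $\varepsilon_1,\dots,\varepsilon_m\in\{0,1\}$, and $k\ge m+3$. Then $C_k\cap\bigcap_{l\le m}A^{\varepsilon_l}_{f_l}$ is infinite.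

*Proof.* Let $N$ be so large that $z^{f_l}_{k+1}\le N-k$ for all $l$. It suffices to find a $t$ in the intersection with $\max t=N$, since $N$ may be any sufficiently large number.

**Step 1: choose disjoint intervals.** For $t\in C_k$ with $\max t=N$, the set $\mathcal I(f_l,t)$ depends only on $f_l,k,N$. At least $k+1$ intervals, those with $j=0,\dots,k$, have right endpoint at most $N-k$. So $\mathcal I(f_l,t)$ consists of exactly $k\ge m$ pairwise disjoint intervals and does not contain the one with $j=0$. Thus all its intervals have left endpoint $\ge z_1^{f_l}\ge1$ and right endpoint $\le N-k$. By Lemma 6 choose pairwise disjoint $I_l$, one from each of these $m$ sets, and give $I_l$ the label $\varepsilon_l$.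

**Step 2: group equal labels.** List the chosen intervals from left to right and group them into maximal runs of equal label. Let there be $R\le m$ runs. Let $U_r$ be the left endpoint of the first interval of run $r$ and $V_r$ the right endpoint of its last interval. Then
$$1\le U_1<V_1\le U_2<V_2\le\dots<V_R\le N-k,$$
and the labels of consecutive runs alternate. Put $V_0=U_1$. Every interval of run $r$ lies in $(V_{r-1},V_r]$.

**Step 3: place the points of $t$ with the right parities.** Let $T_0=\{V_0,V_1,\dots,V_R\}$ if the first run has label $1$, and $T_0=\{0,V_0,V_1,\dots,V_R\}$ if it has label $0$; in the second case $0<V_0$. Put $q=|T_0|\le m+2<k$ and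
$$t=T_0\cup\{N-(k-q)+1,\dots,N\}.$$
The $k-q\ge1$ added elements exceed $N-k\ge V_R$. So $|t|=k$, $\max t=N$, and $T_0$ is an initial segment of $t$. In the first case $V_r=t(r)$, so $(V_{r-1},V_r]=(t(i-1),t(i)]$ with $i=r$, and run $r$ has label $\equiv r$ since run $1$ has label $1$ and labels alternate. In the second case $V_r=t(r+1)$, so $i=r+1$, and run $r$ has label $\equiv r+1$ since run $1$ has label $0$. In both cases $1\le i<k$ and $i$ is congruent mod $2$ to the label of run $r$. If $I_l$ is in run $r$, then $I_l\subseteq(t(i-1),t(i)]$ with $i\equiv\varepsilon_l$ and $I_l\in\mathcal I(f_l,t)$. So $t\in A^{\varepsilon_l}_{f_l}$ for every $l$. $\square$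

**Example.** Let $m=2$, $f_1=f_2=f$ with $f(x)=2x$, $k=5$ and $N=68$, so $z_6=63\le N-k$. The five intervals are $(1,3],(3,7],(7,15],(15,31],(31,63]$. If $(3,7]$ gets label $1$ and $(15,31]$ gets label $0$, then $T_0=\{3,7,31\}$ and $t=\{3,7,31,67,68\}$: level $1$ has the gap $(3,7]$ and level $2$ the gap $(7,31]\supseteq(15,31]$. With the labels exchanged, $T_0=\{0,3,7,31\}$ and $t=\{0,3,7,31,68\}$: now level $2$ has the gap $(3,7]$ and level $3$ the gap $(7,31]$. Both points lie in $A^0_f\cap A^1_f$.

**Lemma 8.** There are $2^{2^{\aleph_0}}$ ultrafilters $\mathbf p$ on $\Omega$ such that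

- (a) $A^\varepsilon_f\in\mathbf p$ for all $f\in M$ and $\varepsilon\in\{0,1\}$;
- (b) if $E\subseteq\Omega$ and $E\cap C_k$ is finite for all $k$, then $E\notin\mathbf p$ (in particular $\mathbf p$ is free).

*Proof.* Let $u$ be a free ultrafilter on $\{1,2,\dots\}$. Consider all sets $A^\varepsilon_f$, all sets $\Omega\setminus E$ with $E$ as in (b), and all sets $\bigcup_{k\in I}C_k$ with $I\in u$. They have the finite intersection property. Indeed, given finitely many of them, including $m\ge1$ sets $A^{\varepsilon_l}_{f_l}$, the intersection $I$ of the members of $u$ involved is infinite; choose $k\in I$ with $k\ge m+3$. By Lemma 7, $C_k\cap\bigcap_lA^{\varepsilon_l}_{f_l}$ is infinite, and the finitely many sets $E$ remove only finitely many points of $C_k$. So the family extends to an ultrafilter $\mathbf p_u$, which satisfies (a) and (b). If $u\ne u'$, take $I\in u$ whose complement $I'$ is in $u'$: the disjoint sets $\bigcup_{k\in I}C_k$ and $\bigcup_{k\in I'}C_k$ belong to $\mathbf p_u$ and $\mathbf p_{u'}$, so $\mathbf p_u\ne\mathbf p_{u'}$. By a classical theorem there are $2^{2^{\aleph_0}}$ free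 ultrafilters $u$ on a countably infinite set, and there are no more than $2^{2^{\aleph_0}}$ ultrafilters on $\Omega$ altogether. $\square$

## 7. The common closure points in $m(C(\mathbf N^*))$

**Proof of Theorem A.** Identify $\mathbf N$ with $\Omega$ by a bijection, so that $m(C(\mathbf N^*))$ is $(X,\tau)$ with $X=\Omega^*$, by Lemma 2. By Section 2, $V^0$ and $V^1$ are disjoint cozero sets of $(X,\tau)$. Let $\mathbf p$ be any ultrafilter from Lemma 8, and let $\varepsilon\in\{0,1\}$. We check the hypotheses of Lemma 4. Condition 1 is (b). For condition 2, let $b_{k,n}\subseteq C_k$ be $\varepsilon$-bounded. The Corollary gives $f\in M$ with $A^\varepsilon_f\cap b_{k,n}$ finite for all $k,n$, and $A^\varepsilon_f\in\mathbf p$ by (a). Hence $\mathbf p\in\operatorname{cl}_\tau V^\varepsilon$.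

This holds for both $\varepsilon$ and for all $2^{2^{\aleph_0}}$ ultrafilters of Lemma 8. So the closures of the disjoint cozero sets $V^0,V^1$ share at least $2^{2^{\aleph_0}}$ points, and $m(C(\mathbf N^*))$ is not an $F'$-space, hence not an $F$-space. Only ZFC was used. $\blacksquare$

## 8. Remainders of $\sigma$-compact spaces and of discrete spaces

**Proof of Theorem B for $\sigma$-compact $Y$.** Let $Y$ be non-compact, locally compact, $\sigma$-compact and Hausdorff, and let $X=\beta Y\setminus Y$. This is a compact $F$-space (Gillman–Jerison, 14.27), so Section 2 applies to it. Lemmas 5–8 and the Corollary concern only $\Omega$ and can be reused unchanged. What must be replaced are the sets $a^*$.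

**Step 1: substitutes for the clopen sets.** Write $Y=\bigcup_nK_n$ with $K_n$ compact and $K_n\subseteq\operatorname{int}K_{n+1}$. Since $Y$ is not compact, each $K_n$ misses some point $y$, which lies in $\operatorname{int}K_{m}$ for some $m>n$; passing to a subsequence we may assume $\operatorname{int}K_{n+1}\setminus K_n\ne\emptyset$ for all $n$. These sets are open and pairwise disjoint. Re-index them by $\Omega$ as $O_t$ ($t\in\Omega$). Each $O_t$ has compact closure. Each compact subset of $Y$ is contained in some $K_n$, and so meets only finitely many $O_t$. Pick $y_t\in O_t$ and continuous $h_t:Y\to[0,1]$ with $h_t(y_t)=1$ and $h_t=0$ off $O_t$. For $a\subseteq\Omega$ put $h_a=\sum_{t\in a}h_t$. On each open set $\operatorname{int}K_n$ this is a finite sum, so $h_a$ is continuous; as the $O_t$ are disjoint, its values are in $[0,1]$. Let $g^\beta$ denote the extension to $\beta Y$ of a bounded continuous $g$ on $Y$, and put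
$$O(a)=\{q\in X:h_a^\beta(q)>0\},$$
a cozero set of $X$. We have $O(a)\subseteq O(a')$ for $a\subseteq a'$. On $O_t$ the function $h_a$ is $h_t$ or $0$ according to whether $t\in a$ or not, so $h_ah_b=h_{a\cap b}^2$, and by density of $Y$ the same holds for the extensions. Hence
$$O(a)\cap O(b)=O(a\cap b).\qquad(4)$$
If $a$ is finite then $h_a$ vanishes off a compact set $K\subseteq Y$. As $Y\setminus K$ is dense in the open set $\beta Y\setminus K\supseteq X$, we get $O(a)=\emptyset$.

**Step 2: the two cozero sets.** Put $S_{k,i}=\bigcup_{s\in[\omega]^i}O([s]_k)$ for $0\le i\le k$, and define $D_{k,i}$ and $V^\varepsilon$ from these as in Section 1. The $S_{k,i}$ are cozero sets, $O(C_k)=S_{k,0}\supseteq\dots\supseteq S_{k,k}=\emptyset$, and the $D_{k,i}$ are $\tau$-clopen and pairwise disjoint for fixed $k$. For $k\ne l$, (4) shows that $O(C_k),O(C_l)$ are disjoint cozero sets of the $F$-space $X$. So they have disjoint closures, and $D_{k,i}\subseteq\operatorname{cl}O(C_k)$ is disjoint from $D_{l,i'}\subseteq\operatorname{cl}O(C_l)$. Hence $V^0,V^1$ are disjoint $\tau$-cozero sets.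

**Step 3: the candidate points.** For $\mathbf p$ as in Lemma 8 let $p=\mathbf p\text{-}\lim y_t\in\beta Y$, the unique point such that $\{t:y_t\in N\}\in\mathbf p$ for each neighborhood $N$ of $p$. Every point of $Y$ has a compact neighborhood, which contains only finitely many $y_t$; as $\mathbf p$ is free, $p\in X$. For $a\in\mathbf p$ we have $h_a(y_t)=1$ for all $t\in a$, so
$$h_a^\beta(p)=1\quad(a\in\mathbf p).\qquad(5)$$
Different $\mathbf p,\mathbf p'$ give different points $p,p'$: choose $a\in\mathbf p$ with $\Omega\setminus a\in\mathbf p'$; then $h_a^\beta(p)=1=h_{\Omega\setminus a}^\beta(p')$, while $h_a^\beta h_{\Omega\setminus a}^\beta=0$. So there are $2^{2^{\aleph_0}}$ points $p$, and we must show $p\in\operatorname{cl}_\tau V^\varepsilon$ for both $\varepsilon$.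

**Step 4: $p\in\operatorname{cl}U$, where $U=\bigcup_kO(C_k)$.** Note that $U$ is a cozero set. Let $N$ be an open neighborhood of $p$ in $\beta Y$ and $N'$ an open neighborhood of $p$ with closure inside $N$. Then $a=\{t:y_t\in N'\}\in\mathbf p$, so by (b) $a\cap C_k$ is infinite for some $k$. The infinite set $\{y_t:t\in a\cap C_k\}$ has an accumulation point $q$ in $\beta Y$. As each point of $Y$ has a neighborhood containing only finitely many $y_t$, $q\in X$. Also $q\in N$, and $h_{C_k}^\beta(q)=1$. So $q\in N\cap U$.

**Step 5: a separating basic set yields bounded sets.** Suppose $p\notin\operatorname{cl}_\tau V^\varepsilon$. Choose a cozero set $G_0$ of $X$ with $p\in\operatorname{cl}G_0$ and $\operatorname{cl}G_0\cap V^\varepsilon=\emptyset$. By Tietze's theorem in $\beta Y$, $G_0=X\cap\{g^\beta>0\}$ for some continuous $g:Y\to[0,1]$. For $k,n\ge1$ let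
$$b_{k,n}=\{t\in C_k:\ \exists y\in Y\ \ g(y)\ge\tfrac1n,\ h_t(y)\ge\tfrac1n\}.$$
We claim that for $i<k$, $i\equiv\varepsilon$ and $s\in[\omega]^i$, the set $b_{k,n}$ meets only finitely many $[s\cup\{j\}]_k$ with $j>\max s$. Otherwise choose an infinite $e\subseteq b_{k,n}\cap[s]_k$ with $|e\cap[v]_k|\le1$ for all $v\in[\omega]^{i+1}$, and points $y'_t$ ($t\in e$) with $g(y'_t)\ge\frac1n$ and $h_t(y'_t)\ge\frac1n$. Then $y'_t\in O_t$, so the $y'_t$ are distinct and each compact set contains only finitely many of them. Hence an accumulation point $q$ of $\{y'_t:t\in e\}$ in $\beta Y$ lies in $X$. Since $h_e(y'_t)=h_t(y'_t)\ge\frac1n$, we get $g^\beta(q)\ge\frac1n$ and $h_e^\beta(q)\ge\frac1n$, that is, $q\in G_0\cap O(e)$. Now $O(e)\subseteq O([s]_k)\subseteq S_{k,i}$. By (4), $O(e)\cap O([v]_k)=O(e\cap[v]_k)=\emptyset$ for $v\in[\omega]^{i+1}$, because $e\cap[v]_k$ is finite. So the open set $O(e)$ misses $S_{k,i+1}$ and its closure. Therefore $q\in G_0\cap D_{k,i}\subseteq G_0\cap V^\varepsilon$, a contradiction.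

So for such $i,s$ the set $\{t(i):t\in b_{k,n},\ t\restriction i=s\}$ is finite. Letting $F_{k,n}(s)$ be its maximum ($0$ if it is empty, and $0$ for all other $s$), we see that $b_{k,n}$ is $\varepsilon$-bounded. By the Corollary there is $f\in M$ such that $A:=A^\varepsilon_f$ has $A\cap b_{k,n}$ finite for all $k,n$.

**Step 6: the contradiction.** By Step 4 and Lemma 1, $p\in\operatorname{cl}(G_0\cap U)$. By (a) and (5), $O(A)$ is a neighborhood of $p$ in $X$. So there are $k$ and $q\in O(A)\cap G_0\cap O(C_k)$. Choose $n$ with $g^\beta(q)>\frac1n$ and $h_{C_k}^\beta(q)>\frac1n$; also $h_A^\beta(q)>0$. The set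
$$K=\bigcup\{\operatorname{cl}_YO_t:t\in A\cap b_{k,n}\}$$
is a finite union of compact sets, so it is compact, and $q\notin K$ since $q\in X$. As $Y$ is dense in $\beta Y$, there is $y\in Y\setminus K$ with $g(y)>\frac1n$, $h_{C_k}(y)>\frac1n$ and $h_A(y)>0$. Then $y\in O_t$ for a unique $t$; the last two inequalities give $t\in C_k$ and $t\in A$, and $h_t(y)=h_{C_k}(y)>\frac1n$. So $t\in A\cap b_{k,n}$ and $y\in O_t\subseteq K$, a contradiction. Hence $p\in\operatorname{cl}_\tau V^\varepsilon$ for both $\varepsilon$. The disjoint $\tau$-cozero sets $V^0,V^1$ have at least $2^{2^{\aleph_0}}$ common closure points, and $m(C(\beta Y\setminus Y))$ is not an $F'$-space, hence not an $F$-space. $\blacksquare$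

**Proof of Theorem B for infinite discrete $D$.** Here the purpose is to find $m(C(\mathbf N^*))$ as a clopen piece. The remainder $D^*=\beta D\setminus D$ is a closed, hence $C^*$-embedded, subspace of the compact $F$-space $\beta D$, so it is a compact $F$-space (Gillman–Jerison, 14.26), and Section 2 applies. Let $D_0\subseteq D$ be countably infinite. The characteristic function of $D_0$ extends to $\beta D$, so $\operatorname{cl}_{\beta D}D_0$ is clopen in $\beta D$. It meets $D$ in $D_0$, and it is $\beta D_0$ because bounded functions on $D_0$ extend to $D$, and so to $\beta D$. Thus $D_0^*=\operatorname{cl}_{\beta D}D_0\setminus D_0$ is a clopen subset of $D^*$ homeomorphic to $\mathbf N^*$.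

Since $D_0^*$ is clopen in $D^*$, its cozero sets are exactly the traces $G\cap D_0^*$ of cozero sets $G$ of $D^*$, and $\operatorname{cl}G\cap D_0^*=\operatorname{cl}(G\cap D_0^*)$, where closures of subsets of $D_0^*$ may be taken in $D_0^*$ or in $D^*$. So the topology $\tau$ of $D^*$, restricted to $D_0^*$, is the topology $\tau$ of $D_0^*$, that is, the topology of $m(C(\mathbf N^*))$. As $\tau$ refines the topology of $D^*$, $D_0^*$ is $\tau$-clopen. A cozero set of a clopen subspace is a cozero set of the whole space (extend the function by $0$), and closures in a clopen subspace agree with closures in the whole space. Therefore the sets $V^0,V^1\subseteq D_0^*$ from Theorem A are disjoint cozero sets of $m(C(D^*))$ whose closures share at least $2^{2^{\aleph_0}}$ points, and $m(C(D^*))$ is not an $F'$-space, hence not an $F$-space. $\blacksquare$
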